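# Vector fields, conjugate gradients, and epimorphisms $D^{**}\to\mathfrak m$ on normal surface singularities

## 1. Joining a vector field to a conjugate gradient on a small sphere

For $p,q\in\mathbb C^n$ write $p\cdot q=\sum p_iq_i$ for the bilinear product, $\bar q$ for the complex conjugate vector, and $|\cdot|$ for the Hermitian norm. By Cauchy–Schwarz, $|p\cdot q|\le|p||q|$.

Take two germs of holomorphic maps $v,g:(\mathbb C^n,0)\to(\mathbb C^n,0)$, each with an isolated zero at $0$, and a small sphere $S$ around $0$. On $S$ join $v$ to the conjugate of $g$ by segments: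
$$F_t=(1-t)\,v+t\,\bar g,\qquad 0\le t\le 1. \tag{1}$$
The whole proof turns on whether this segment can pass through zero. Three facts about degrees decide it. The degree of a continuous map $F:S\to\mathbb C^n\setminus\{0\}$ is invariant under homotopies through such maps. The degree of a holomorphic germ $v$ with isolated zero is its multiplicity $\dim_{\mathbb C}\mathbb C\{x\}/(v_1,\dots,v_n)$, which is at least $1$ because $v(0)=0$. Composing with a real-linear automorphism of $\mathbb C^n=\mathbb R^{2n}$ multiplies the degree by the sign of its determinant, and complex conjugation has determinant $(-1)^n$.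

**Lemma 1.** Let $n$ be odd. On every sufficiently small sphere $S$ around $0$ there are a point $x$ and a number $\rho>0$ with $v(x)=-\rho\,\overline{g(x)}$. At such a point $|v(x)\cdot g(x)|=|v(x)||g(x)|$.

*Proof.* Take $S$ so small that $v$ and $g$ have no zeros other than $0$ on the closed ball it bounds. If $F_t$ had no zero on $S$ for all $t\in[0,1]$, then $v$ and $\bar g$ would have the same degree. But $\deg v\ge1$ and $\deg\bar g=(-1)^n\deg g\le-1$. So $F_t(x)=0$ for some $x\in S$ and some $t$. Here $t\ne0,1$ because $v(x)\neq0\neq g(x)$. So $v(x)=-\rho\,\overline{g(x)}$ with $\rho=t/(1-t)>0$. Then $|v\cdot g|=\rho|g|^2=|v||g|$ at $x$. $\square$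

For instance, for $n$ odd it cannot happen that $v\cdot g=0$ identically. For $n=2$ this does happen: take $v=(y,-x)$ and $g=(x,y)$. Here both degrees are $+1$, and the segment never meets $0$. For $n=3$, $v=(x,y,z)$ and $g=2(x,y,z)$, the aligned points are the purely imaginary vectors, where $\bar g=-2v$.

The use of this is the following. Let $f$ be a function with an isolated critical point at $0$, and let $v$ be a vector field tangent to $\{f=0\}$, that is, $v\cdot\nabla f=af$ for some function $a$. If we can show that
$$|v\cdot\nabla f|<|v||\nabla f|\quad\text{on a punctured neighborhood of }0, \tag{2}$$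
then Lemma 1 with $g=\nabla f$ gives a contradiction when $n$ is odd. So smallness of $a$ forbids $v$ to exist. An algebraic question about surfaces in three-space (and $3$ is odd) will hand us a vector field $v$ together with a condition on $a$. That condition yields (2) as soon as the linear part of $v$ is nilpotent.

## 2. Differentials, derivations and biduals on a normal surface $f=0$

Throughout, $k$ is an algebraically closed field of characteristic zero, $P=k[[X,Y,Z]]$, $\mathfrak m_P=(X,Y,Z)P$, $f\in\mathfrak m_P$, and $R=P/fP$ is assumed to be a non-regular, normal, two-dimensional local domain with maximal ideal $\mathfrak m$ and residue field $k$. We write $X_1,X_2,X_3$ for $X,Y,Z$ when convenient, $\nabla f=(f_X,f_Y,f_Z)$, $J=(f_X,f_Y,f_Z)P$, and $Q(R)$ for the quotient field. The products $\cdot$ and $\times$ are the bilinear scalar and vector products. Since $R$ is not regular, $f\in\mathfrak m_P^2$. Hence $J\subset\mathfrak m_P$ and $\dim_k\mathfrak m/\mathfrak m^2=3$. "Epimorphism" means surjective $R$-homomorphism.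

**Definition (differentials).** $D=D_k(R)$ is the universally finite module of differentials: the finitely generated $R$-module with a $k$-derivation $d:R\to D$ that is universal among $k$-derivations of $R$ into finitely generated $R$-modules. For $R=P/fP$ it is
$$D=(R\,dX\oplus R\,dY\oplus R\,dZ)/R\,df\;\cong\;R^3/R\,\nabla f .$$
Put $M^*=\operatorname{Hom}_R(M,R)$. Then $D^*=\operatorname{Der}_k(R,R)$. A derivation $\delta$ is identified with the vector $v_R=(\delta X,\delta Y,\delta Z)$, so
$$D^*=\{v\in R^3:\ v\cdot\nabla f=0 \text{ in } R\}.$$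
For $f=XY+Z^m$, for example, $(X,-Y,0)$ lies in $D^*$: it is the derivation with $X\mapsto X$, $Y\mapsto-Y$, $Z\mapsto0$.

**Definition (bidual).** $D^{**}=(D^*)^*$, with the natural map $D\to D^{**}$ sending $\eta$ to evaluation at $\eta$. We use two textbook facts over the normal domain $R$. The dual $M^*$ of a finitely generated module is reflexive, that is, $M^*\to M^{***}$ is an isomorphism. A homomorphism between reflexive modules that is an isomorphism at all primes of height one is an isomorphism.

So a homomorphism $\varphi:D^{**}\to R$ is an element of $D^{***}=D^*$: there is a unique $\delta\in D^*$ with $\varphi(\zeta)=\zeta(\delta)$ for all $\zeta\in D^{**}$. The composite $D\to D^{**}\xrightarrow{\varphi}R$ sends $\eta$ to $\delta(\eta)$, so it is $\delta$ itself. We call $\delta$ the derivation corresponding to $\varphi$.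

**Definition (quasi-homogeneous).** $R$ is quasi-homogeneous if it is the completion of a positively graded ring. Equivalently, it has an Euler derivation, i.e. a $k$-derivation $\Delta$ with $\Delta(x_i)=d_ix_i$ for some system of generators $x_1,\dots,x_n$ of $\mathfrak m$ and positive integers $d_i$.

*Example.* $f=XY+Z^m$ with $m\ge2$. Give $X,Y,Z$ the weights $m,m,2$; then $f$ has weight $2m$, and $X\mapsto mX$, $Y\mapsto mY$, $Z\mapsto2Z$ is an Euler derivation.

**Facts (quoted).** The following are equivalent: (a) $R$ is quasi-homogeneous; (b) $f\in(f_X,f_Y,f_Z)P$ (Saito); (c) there exists an epimorphism $D\to\mathfrak m$ (Scheja–Wiebe). Moreover, if $R$ is quasi-homogeneous, then there exists an epimorphism $D^{**}\to\mathfrak m$.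

*Example of a ring that is not quasi-homogeneous.* Let $f=X^4+Y^4+Z^4+XYZ$. From $Xf_X=4X^4+XYZ$ and its analogues, $X^4\equiv Y^4\equiv Z^4\equiv-\tfrac14XYZ$ modulo $J$. Multiplying the three congruences, $(XYZ)^3(XYZ+\tfrac1{64})\in J$. The second factor is a unit, so $(XYZ)^3\in J$, and $X^{12},Y^{12},Z^{12}\in J$. Thus $J$ is $\mathfrak m_P$-primary, so $R$ is regular outside $\mathfrak m$. Being a hypersurface of dimension two it has depth two, so by Serre's criterion it is normal, hence a domain. Now $f-\tfrac14(Xf_X+Yf_Y+Zf_Z)=\tfrac14XYZ$, so $f\in J$ would give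
$$XYZ=A(YZ+4X^3)+B(XZ+4Y^3)+C(XY+4Z^3)$$
with $A,B,C\in P$. In degree 2 we see that $A,B,C$ have no constant terms. In degree 3, $XYZ=A_1YZ+B_1XZ+C_1XY$ for the linear parts. Comparing monomials gives $A_1=\alpha X$, $B_1=\beta Y$, $C_1=\gamma Z$ with $\alpha+\beta+\gamma=1$. The coefficient of $X^4$ on the right is $4\alpha$ and on the left $0$, so $\alpha=0$. Likewise $\beta=\gamma=0$, a contradiction. So (b) fails.

The equivalence (a)$\Leftrightarrow$(c) detects quasi-homogeneity through $D$, and an epimorphism $D^{**}\to\mathfrak m$ is a consequence of it. Problem (0.4) of Publ. RIMS, Kyoto Univ. 30 (1994), 1009–1038, asks for the converse: *when there is an $R$-epimorphism $D^{**}\to\mathfrak m$, is there also an epimorphism $D\to\mathfrak m$?* The answer is yes.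

**Theorem A.** If $\varphi:D^{**}\to\mathfrak m$ is an epimorphism and $\delta$ is the corresponding derivation, then $\delta$ acts non-nilpotently on $\mathfrak m/\mathfrak m^2$, and $R$ is quasi-homogeneous. Hence an epimorphism $D\to\mathfrak m$ exists.

**Theorem B.** Equivalent are: (a) $R$ is quasi-homogeneous; (c) there is an epimorphism $D\to\mathfrak m$; (d) there is an epimorphism $D^{**}\to\mathfrak m$; (e) there is an epimorphism $\operatorname{Der}_k(R,R)\to\mathfrak m$; (f) $D^{**}\cong E$, where $0\to R\to E\to\mathfrak m\to0$ is the (unique up to isomorphism of $E$) non-split extension.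

**Theorem C.** If $R\not\cong k[[x,y,z]]/(xy+z^m)$ for all $m\ge2$, then for every epimorphism $D^{**}\to\mathfrak m$ the composite $D\to D^{**}\to\mathfrak m$ is an epimorphism. For $f=xy+z^m$, $m\ge2$, this fails for a suitable epimorphism.

**Theorem D.** Let $n\ge3$ be odd, $P=k[[x_1,\dots,x_n]]$, $f\in\mathfrak m_P^2$ with $J=(f_{x_1},\dots,f_{x_n})$ $\mathfrak m_P$-primary. Let $v=Mx$ with $M\in P^{n\times n}$, $x=(x_1,\dots,x_n)^{\top}$, such that $(v)=(v_1,\dots,v_n)$ is $\mathfrak m_P$-primary and $M(0)$ is nilpotent. If $v\cdot\nabla f=af$ with $a\in P$, then $\mathfrak m_P\,a\not\subset(v)$.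

Theorem D is the main tool, and its proof is where the segment (1) comes in. The hypothesis on $n$ matters. For $n=2$ take $f\in\mathfrak m_P^3$ with $J$ $\mathfrak m_P$-primary and $v=(f_y,-f_x)$. Then $a=0$, $(v)=J$, and $M(0)=0$, yet $\mathfrak m_Pa=0\subset(v)$. For $n=1$ take $f=x^m$, $v=x^p$ with $m,p\ge2$. Then $v f'=mx^{p+m-1}=af$ with $a=mx^{p-1}$, $M=x^{p-1}$ vanishes at $0$, and $\mathfrak m_Pa=(x^p)=(v)$.

## 3. The vector product as a perfect pairing on derivations

**Lemma 2.** $J$ is $\mathfrak m_P$-primary, for every choice of coordinates of $P$ and of the generator $f$ of $fP$.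

*Proof.* $R$ is normal of dimension 2, so $R_{\mathfrak p}$ is regular for $\mathfrak p\ne\mathfrak m$. By the Jacobian criterion in characteristic 0, $J+(f)$ is $\mathfrak m_P$-primary. Suppose $J$ is not. Then there is a prime $\mathfrak p\supset J$ with $\dim P/\mathfrak p=1$. The normalization of $P/\mathfrak p$ is some $k[[t]]$. Let $\gamma(t)\in(t\,k[[t]])^3$ be the image of $(X,Y,Z)$. By the chain rule $\frac{d}{dt}f(\gamma)=\nabla f(\gamma)\cdot\gamma'=0$, since $\nabla f$ vanishes modulo $\mathfrak p$. As $f(\gamma)(0)=0$ and the characteristic is $0$, $f(\gamma)=0$, i.e. $f\in\mathfrak p$. So $\mathfrak p\supset J+(f)$, a contradiction. Nothing in the argument depended on the coordinates or the generator. $\square$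

In particular, at every prime $\mathfrak p\ne\mathfrak m$ of $R$ some $f_{X_i}$ is a unit of $R_{\mathfrak p}$, so $D_{\mathfrak p}$ is free of rank 2 and $D_{\mathfrak p}=D^{**}_{\mathfrak p}$.

The next lemma makes $D^{**}$ as computable as $D^*$. Two tangent vectors have a vector product, which is normal to the surface, hence a multiple of $\nabla f$. The factor is the pairing we want.

**Lemma 3.** For $v,v'\in D^*$ there is a unique $\omega(v,v')\in R$ with
$$v\times v'=\omega(v,v')\,\nabla f\quad\text{in }R^3, \tag{3}$$
and $v'\mapsto\omega(\cdot,v')$ is an isomorphism $D^*\to D^{**}$. If $\varphi:D^{**}\to R$ corresponds to $\delta$, with vector $v_R\in D^*$, and $\varphi(D)$ denotes the image of $D\to D^{**}\to R$, then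
$$\varphi(D^{**})=\{\omega(v_R,v'):v'\in D^*\},\qquad \varphi(D)=(v_R)R, \tag{4}$$
where $(v_R)R$ is the ideal generated by the components of $v_R$. This holds for any coordinates of $P$ and any generator $f$ of $fP$.

*Proof.* The vectors orthogonal to $\nabla f\ne0$ in $Q(R)^3$ form a plane $W$ containing $v$ and $v'$. If $v,v'$ are dependent, $v\times v'=0$. Otherwise they span $W$, and $v\times v'\in W^\perp=Q(R)\nabla f$. So $\omega(v,v')$ exists uniquely in $Q(R)$. At a prime $\mathfrak p\ne\mathfrak m$ some $f_{X_i}$ is a unit, and the $i$-th component of (3) shows $\omega(v,v')\in R_{\mathfrak p}$. Since $R$ is normal, it is the intersection of its localizations at height-one primes, so $\omega(v,v')\in R$.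

Clearly $\omega$ is bilinear and alternating. We check that it is perfect at $\mathfrak p\ne\mathfrak m$. Say $f_Z$ is a unit in $R_{\mathfrak p}$. Then $D^*_{\mathfrak p}$ has basis $(1,0,-f_X/f_Z)$, $(0,1,-f_Y/f_Z)$. Their vector product is $(f_X/f_Z,\,f_Y/f_Z,\,1)=f_Z^{-1}\nabla f$, so $\omega$ takes the unit value $f_Z^{-1}$ on the basis. The other cases are the same up to renumbering, which changes at most the sign. So $v'\mapsto\omega(\cdot,v')$ is a homomorphism between the reflexive modules $D^*$ and $D^{**}$ that is an isomorphism at all height-one primes. Hence it is an isomorphism.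

Thus every $\zeta\in D^{**}$ is $\omega(\cdot,v')$ for some $v'$, and $\varphi(\zeta)=\zeta(\delta)=\omega(v_R,v')$. The composite $D\to R$ is $\delta$, which sends $dX_i$ to $\delta X_i$. This gives (4). $\square$

**Example 4.** Let $R=k[[x,y,z]]/(xy+z^m)$, $m\ge2$. Here $J=(x,y,z^{m-1})$ is $\mathfrak m_P$-primary, so $R$ is normal as in Section 2. Take $v_R=(x,-y,0)\in D^*$ and the corresponding $\varphi$. For $v'=(p,q,r)\in D^*$,
$$v_R\times v'=(-yr,\,-xr,\,xq+yp).$$
Comparing first components with $\nabla f=(y,x,mz^{m-1})$ gives $\omega(v_R,v')=-r$. Three choices of $v'$, namely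
$$(mx,my,2z),\qquad(0,mz^{m-1},-x),\qquad(-mz^{m-1},0,y),$$
all lie in $D^*$ and give the values $-2z,\ x,\ -y$. On the other hand $r$ is never a unit: $v'\cdot\nabla f=0$ says $yp+xq+mz^{m-1}r=0$, and if $r$ were a unit, $z^{m-1}$ would lie in $(x,y)R$, whereas $R/(x,y)R\cong k[z]/(z^m)$. So $\varphi(D^{**})=\mathfrak m$, and $\varphi$ is an epimorphism $D^{**}\to\mathfrak m$. But $\varphi(D)=(x,y)R\ne\mathfrak m$, because $m\ge2$.

This example stops the two most natural approaches. The first is to compose a given epimorphism $D^{**}\to\mathfrak m$ with $D\to D^{**}$. In Example 4 the composite is not onto, although an epimorphism $D\to\mathfrak m$ does exist, namely the one given by the Euler derivation, with image $(mx,my,2z)R=\mathfrak m$.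

The second approach is to lift $v_R$ to $v\in P^3$. Then $v\cdot\nabla f$ vanishes in $R$, so $v\cdot\nabla f=af$ with $a\in P$. If $a$ is a unit, then $f\in J$, and Saito's criterion finishes. But $a$ need not be a unit. Changing the lift by $fc$, $c\in P^3$, changes $a$ by $c\cdot\nabla f\in\mathfrak m_P$, so $a(0)$ depends only on $v_R$. In Example 4 the lift $(x,-y,0)$ has $a=0$.

What survives in Example 4 is that $\delta$ acts on $\mathfrak m/\mathfrak m^2$ with eigenvalues $1,-1,0$, so not nilpotently. We aim at this weaker conclusion. Two things are then to be shown: that the $\delta$ of an epimorphism never acts nilpotently (Sections 4 to 6), and that a non-nilpotent $\delta$ forces quasi-homogeneity (Section 7).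

## 4. An epimorphism forces $\mathfrak m_P\,a\subset(v)$

**Lemma 5.** Let $\varphi:D^{**}\to\mathfrak m$ be an epimorphism with corresponding derivation $\delta$. There is a lift $v\in\mathfrak m_P^{\oplus3}$ of $v_R=(\delta X,\delta Y,\delta Z)$ with $(v)=(v_1,v_2,v_3)P$ $\mathfrak m_P$-primary. For such a lift, $v\cdot\nabla f=af$ for some $a\in P$, and $\mathfrak m_P\,a\subset(v)$.

*Proof.* **Step 1.** This step shows that $(v_1,v_2,v_3,f)$ is $\mathfrak m_P$-primary for any lift $v$. The $v_i$ lie in $\mathfrak m_P$, since $\varphi(D)\subset\mathfrak m$. For a prime $\mathfrak p\ne\mathfrak m$ of $R$ we have $D_{\mathfrak p}=D_{\mathfrak p}^{**}$, and this maps onto $\mathfrak m_{\mathfrak p}=R_{\mathfrak p}$. By (4), $(v_R)R_{\mathfrak p}=R_{\mathfrak p}$. So no prime of $P$ other than $\mathfrak m_P$ contains $v_1,v_2,v_3,f$.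

**Step 2.** This step removes $f$ from that list by changing the lift to $v_i'=v_i+c_if$ with $c_i\in k$. Note first that a prime $\mathfrak p\not\ni f$ contains $v_i+cf$ for at most one $c\in k$, because the difference of two such elements is a non-zero constant times $f$. Since $k$ is infinite, finitely many such primes can be avoided.

Choose $c_1$ with $v_1'\ne0$. Choose $c_2$ such that $v_2'$ lies in no minimal prime of $(v_1')$ that does not contain $f$. Choose $c_3$ such that $v_3'$ lies in no minimal prime of $(v_1',v_2')$ that does not contain $f$.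

Let $\mathfrak p$ be a minimal prime of $(v_1',v_2')$ with $f\notin\mathfrak p$. It contains a minimal prime $\mathfrak q$ of $(v_1')$, of height $1$. Since $f\notin\mathfrak q$, we have $v_2'\notin\mathfrak q$. So $\mathfrak q\ne\mathfrak p$, and $\mathfrak p$ has height at least $2$. Now let $\mathfrak P$ be a prime containing $v_1',v_2',v_3'$ but not $f$. It contains such a $\mathfrak p$, and $v_3'\notin\mathfrak p$, so $\mathfrak P$ has height at least $3$. Then $\mathfrak P=\mathfrak m_P\ni f$, a contradiction. So every prime containing $(v')$ contains $f$, hence also the old $v_i$, hence equals $\mathfrak m_P$ by Step 1. Thus $(v')$ is $\mathfrak m_P$-primary, and $v'$ still lifts $v_R$. Rename it $v$.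

**Step 3.** This step turns surjectivity into the condition on $a$. Since $v_R\in D^*$, we have $v\cdot\nabla f=af$ with $a\in P$. Let $g\in\mathfrak m_P$, with class $g_R\in\mathfrak m$. By (4) and surjectivity there is $v_R'\in D^*$ with $\omega(v_R,v_R')=g_R$. Lift $v'_R$ to $v'\in P^3$. Then (3) lifts to
$$v\times v'=g\,\nabla f+f\,w',\qquad w'\in P^3 .$$
Take the scalar product with $v$. The left side vanishes, so $0=g\,a f+f\,v\cdot w'$. Cancel $f$: $ga=-v\cdot w'\in(v)$. $\square$

In Example 4 the lift $v=(x,-y,f)$ has $(v)=(x,y,z^m)$, $\mathfrak m_P$-primary. Then $v\cdot\nabla f=mz^{m-1}f$, so $a=mz^{m-1}$, and indeed $\mathfrak m_Pa\subset(x,y,z^m)$ while $a\notin(v)$.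

## 5. The determinant as socle generator

Lemma 5 says that the class of $a$ lies in the socle of $P/(v)$, the part killed by $\mathfrak m_P$. To turn this into an inequality we need an explicit generator of the socle.

**Lemma 6.** Let $P=k[[x_1,\dots,x_n]]$ and $v=Mx$ with $M\in P^{n\times n}$ and $(v)$ $\mathfrak m_P$-primary. Then $(v):\mathfrak m_P=(v)+(\det M)$.

For example, for $v=(x^p,y^q,z^r)$ and $M=\operatorname{diag}(x^{p-1},y^{q-1},z^{r-1})$ the socle of $P/(v)$ is spanned by $x^{p-1}y^{q-1}z^{r-1}=\det M$.

*Proof.* Multiplying $v=Mx$ by the adjugate gives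
$$\det M\cdot x=\operatorname{adj}(M)\,v, \tag{5}$$
so $x_i\det M\in(v)$ for all $i$, and the inclusion $\supset$ holds. The ring $P/(v)$ is an Artinian complete intersection, so its socle $((v):\mathfrak m_P)/(v)$ is one-dimensional. It remains to see that $\det M\notin(v)$.

Both $v_1,\dots,v_n$ and $x_1,\dots,x_n$ are regular sequences, so the Koszul complexes $K(v)$, with basis $e_i\mapsto v_i$ in degree one, and $K(x)$, with $\varepsilon_j\mapsto x_j$, resolve $P/(v)$ and $k$. The map $e_i\mapsto\sum_jM_{ij}\varepsilon_j$ is compatible with the differentials because $v_i=\sum_jM_{ij}x_j$. Its exterior powers form a morphism $K(v)\to K(x)$ over the projection $P/(v)\to k$, and in degree $n$ it is multiplication by $\det M$. Applying $\operatorname{Hom}(\cdot,P)$, the induced map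
$$P/\mathfrak m_P\cong\operatorname{Ext}^n_P(k,P)\to\operatorname{Ext}^n_P(P/(v),P)\cong P/(v)$$
sends $1$ to the class of $\det M$. By the long exact sequence of $0\to\mathfrak m_P/(v)\to P/(v)\to k\to0$, the kernel of this map is the image of $\operatorname{Ext}^{n-1}_P(\mathfrak m_P/(v),P)$. This vanishes because $\mathfrak m_P/(v)$ has finite length and $P$ has depth $n$. So the map is injective and $\det M\notin(v)$. $\square$

## 6. Nilpotent linear part: the inequality and the proof of Theorem D

Suppose $v\cdot\nabla f=af$ and, contrary to the claim, $\mathfrak m_Pa\subset(v)$. By Lemma 6,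
$$a=u\det M+w\cdot v,\qquad u\in P,\ w\in P^n. \tag{6}$$

We want (2). Suppose for the moment that everything converges over $\mathbb C$ and that $|f|\le|x||\nabla f|$. Then the part of $af$ coming from $w\cdot v$ is at most $|w||x|\cdot|v||\nabla f|$, with a factor tending to $0$. For the other part, (5) gives $|\det M||x|\le\|\operatorname{adj}M\||v|$, so it is at most $|u|\|\operatorname{adj}M\|\cdot|v||\nabla f|$. The factor $|u(0)|\|\operatorname{adj}M(0)\|$ has no reason to be small in general. For $v=x$, $M=1$, $f=x_1^2+\dots+x_n^2$ we have $a=2=2\det M$, and (2) fails, as it must by Lemma 1. But if $M(0)$ is nilpotent, it can be made as small as we like by a linear change of coordinates. This is where nilpotency is used. The steps carry this out.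

**Step 1.** This step replaces power series over $k$ by polynomials over $\mathbb C$, at the price of a small error term $h$. Choose $r\ge1$ with $\mathfrak m_P^r\subset(v)\cap J$ and let $N=2r+2$. Let $\tilde f,\tilde M,\tilde u,\tilde w$ be obtained from $f,M,u,w$ by deleting all terms of degree $\ge N$. Put
$$\tilde v=\tilde Mx,\qquad \tilde a=\tilde u\det\tilde M+\tilde w\cdot\tilde v,\qquad h=\tilde v\cdot\nabla\tilde f-\tilde a\tilde f .$$
Then $f-\tilde f$, $v-\tilde v$, $a-\tilde a$ have entries in $\mathfrak m_P^N$, and $\nabla f-\nabla\tilde f$ has entries in $\mathfrak m_P^{N-1}$. Since $v\cdot\nabla f-af=0$, it follows that $h\in\mathfrak m_P^{N-1}=\mathfrak m_P^{2r+1}$. Moreover $\tilde f\in\mathfrak m_P^2$ (as $N>2$) and $\tilde M(0)=M(0)$ is nilpotent. As $N-1\ge r+1$, also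
$$\mathfrak m_P^r\subset(\tilde v)+\mathfrak m_P^{r+1},\qquad \mathfrak m_P^r\subset(\nabla\tilde f)+\mathfrak m_P^{r+1}. \tag{7}$$

The finitely many coefficients of $\tilde f,\tilde M,\tilde u,\tilde w$ generate a finitely generated extension $K_0\subset k$ of $\mathbb Q$, and $K_0$ embeds in $\mathbb C$. The first inclusion in (7) says that each monomial of degree $r$ is, modulo terms of degree $\ge r+1$, a linear combination of the $x^\alpha\tilde v_i$ with $|\alpha|\le r$. This is the solvability of a finite system of linear equations with coefficients in $K_0$, which does not depend on the extension field of $K_0$ in which one looks for a solution. The same applies to $\nabla\tilde f$. So (7) holds with $\mathbb C\{x\}$ and its maximal ideal $\mathfrak m_0$ in place of $P$ and $\mathfrak m_P$. By Nakayama's lemma, applied to $\big((\tilde v)+\mathfrak m_0^r\big)/(\tilde v)$ and to the analogous module for $\nabla\tilde f$, we get $\mathfrak m_0^r\subset(\tilde v)$ and $\mathfrak m_0^r\subset(\nabla\tilde f)$. Nilpotency of $\tilde M(0)$ and the orders of $\tilde f$ and $h$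 are also unaffected by the embedding. Dropping tildes, we have polynomials over $\mathbb C$ with
$$v=Mx,\quad v\cdot\nabla f=af+h,\quad a=u\det M+w\cdot v,\quad f\in\mathfrak m_0^2,\quad h\in\mathfrak m_0^{2r+1}, \tag{8}$$
with $\mathfrak m_0^r\subset(v)$ and $\mathfrak m_0^r\subset(\nabla f)$ in $\mathbb C\{x\}$, and with $M(0)$ nilpotent.

**Step 2.** This step makes $M(0)$ small by choosing linear coordinates. Let $x=Tx'$ with $T\in GL_n(\mathbb C)$. Replace
$$f,\ v,\ M,\ w\quad\text{by}\quad f\circ T,\ \ T^{-1}(v\circ T),\ \ T^{-1}(M\circ T)T,\ \ T^{\top}(w\circ T),$$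
and $u,a,h$ by their composites with $T$. The gradient becomes $T^{\top}(\nabla f\circ T)$, and $\det M$ is only composed with $T$. Then $v=Mx$ is preserved, since $T^{-1}(M\circ T)T\,x'=T^{-1}(v\circ T)$. The products $v\cdot\nabla f$ and $w\cdot v$ are only composed with $T$, since $(T^{-1}p)\cdot(T^{\top}q)=p\cdot q$. So all relations in (8) and the two inclusions persist, and $u(0)$ does not change.

Since $M(0)$ is nilpotent, we can make it strictly upper triangular. A further substitution with $E=\operatorname{diag}(1,\varepsilon,\dots,\varepsilon^{n-1})$ replaces it by $E^{-1}M(0)E$, whose $(i,j)$ entry is $\varepsilon^{j-i}$ times the old one. Only entries with $j>i$ are non-zero, so they tend to $0$ with $\varepsilon$. The entries of $\operatorname{adj}$ are homogeneous of degree $n-1\ge1$ in the entries of the matrix. So we may assume, with $\|\cdot\|$ the operator norm,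
$$|u(0)|\cdot\|\operatorname{adj}M(0)\|<\tfrac12. \tag{9}$$
For $n=1$ this is not possible: there $\operatorname{adj}=1$ is homogeneous of degree $0$.

**Step 3.** This step bounds $f$ by its gradient: $|f(x)|\le|x||\nabla f(x)|$ near $0$. Otherwise $0$ lies in the closure of the set $U=\{|f|^2>|x|^2|\nabla f|^2\}\subset\mathbb C^n=\mathbb R^{2n}$, given by a strict real polynomial inequality. Milnor's curve selection lemma then provides a real analytic curve $\gamma:[0,\varepsilon)\to\mathbb C^n$ with $\gamma(0)=0$ and $\gamma(\tau)\in U$ for $\tau>0$, that is, $|f(\gamma)|>|\gamma||\nabla f(\gamma)|$. In particular $f(\gamma(\tau))\ne0$ and $\gamma(\tau)\neq0$ for $\tau>0$, because $f(0)=0$. So we can write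
$$f(\gamma(\tau))=c\tau^p+\dots,\quad c\ne0,\qquad \gamma(\tau)=\gamma_q\tau^q+\dots,\quad \gamma_q\ne0,\ q\ge1 .$$
As $f\in\mathfrak m_0^2$, $p\ge2q$. On the other hand, by the chain rule, Cauchy–Schwarz and the choice of $\gamma$,
$$p|c|\tau^{p-1}(1+o(1))=\Big|\tfrac{d}{d\tau}f(\gamma)\Big|\le|\nabla f(\gamma)||\gamma'|\le|f(\gamma)|\frac{|\gamma'|}{|\gamma|}=q|c|\tau^{p-1}(1+o(1)),$$
because $|\gamma'|/|\gamma|=q\tau^{-1}(1+o(1))$. Letting $\tau\to0$, we get $p\le q$, which contradicts $p\ge2q>q$.

**Step 4.** This step proves (2). By (5), $|\det M||x|\le\|\operatorname{adj}M\||v|$. With Step 3, near $0$,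
$$|af|\le\big(|u||\det M|+|w||v|\big)|x||\nabla f|\le\big(|u|\|\operatorname{adj}M\|+|w||x|\big)|v||\nabla f| .$$
For the error term: $x_i^r\in(v)$ and $x_i^r\in(\nabla f)$ for all $i$, so there is a constant $C$ with $|x|^r\le C|v|$ and $|x|^r\le C|\nabla f|$ near $0$. In particular $v$ and $\nabla f$ have no zeros near $0$ except $0$. Also $|h|\le C'|x|^{2r+1}\le C''|x||v||\nabla f|$ with $C''=C'C^2$. Altogether
$$|v\cdot\nabla f|\le\theta(x)\,|v||\nabla f|,\qquad \theta=|u|\|\operatorname{adj}M\|+|w||x|+C''|x| .$$
As $x\to0$, $\theta$ tends to $|u(0)|\|\operatorname{adj}M(0)\|<\tfrac12$ by (9). So $\theta<1$ near $0$, and as $|v||\nabla f|>0$ for $x\ne0$ near $0$, (2) holds.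

**Step 5.** This step obtains the contradiction. We have $v(0)=0$ because $v=Mx$, and $\nabla f(0)=0$ because $f\in\mathfrak m_0^2$. Both germs have isolated zeros by Step 4. Since $n$ is odd, Lemma 1 with $g=\nabla f$ gives, on every small sphere around $0$, a point with $|v\cdot\nabla f|=|v||\nabla f|$. This contradicts (2), and Theorem D is proved. $\square$

## 7. From a non-nilpotent derivation to quasi-homogeneity

**Lemma 7 (splitting lemma).** If the quadratic part $f_2$ of $f$ has rank $\ge2$, then $R\cong k[[x,y,z]]/(xy+z^m)$ for some $m\ge2$; in particular $R$ is quasi-homogeneous.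

*Proof.* Choose linear coordinates with $f_2=XY+cZ^2$, $c\in k$. Then $f_X=Y+\dots$ and $f_Y=X+\dots$ with dots of order $\ge2$. By the implicit function theorem, $f_X=f_Y=0$ is solved by $X=\xi(Z)$, $Y=\eta(Z)$. Here $\xi,\eta\in(Z^2)$, because the linear parts of $f_X,f_Y$ do not involve $Z$. Replacing $X,Y$ by $X+\xi$, $Y+\eta$ in $f$ does not change $f_2$, and afterwards $f_X$ and $f_Y$ vanish at $(0,0,Z)$. With $g(Z)=f(0,0,Z)$ we get $f-g\in(X,Y)^2$, say
$$f-g=AX^2+BXY+CY^2,\qquad B(0)=1,\quad A,C\in\mathfrak m_P,$$
where the constant terms are read off from $f_2$. Modulo $\mathfrak m_P$ the polynomial $AT^2+BT+C$ is $T$, so by Hensel's lemma it has a root $\theta\in\mathfrak m_P$. Then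
$$(X-\theta Y)\big(AX+(B+A\theta)Y\big)=AX^2+BXY-(A\theta^2+B\theta)Y^2=AX^2+BXY+CY^2 .$$
Call the two factors $X',Y'$. Their linear parts are $X$ and $Y$, so $X',Y',Z$ are coordinates of $P$ and $f=X'Y'+g(Z)$. Since $R$ is a domain, $g\ne0$. Since $f\in\mathfrak m_P^2$, $g=Z^m\cdot(\text{unit})$ with $m\ge2$. An $m$-th root of the unit exists in $k[[Z]]$, and absorbing it in $Z$ gives $g=Z^m$. The weights $(m,m,2)$ define an Euler derivation. $\square$

**Lemma 8.** Let $S$ be a $k$-derivation of $R$, and let $x_1,x_2,x_3\in\mathfrak m$ be a basis modulo $\mathfrak m^2$ with $Sx_i=\lambda_ix_i$, $\lambda_i\in k$. Lift the $x_i$ to $X_i\in P$. Then $X_1,X_2,X_3$ are coordinates of $P$, the derivation $\Delta=\sum\lambda_iX_i\partial_{X_i}$ induces $S$ on $R$, and $fP$ has a generator $f'$ with $\Delta f'=\chi f'$ for some $\chi\in k$.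

*Proof.* **Step 1.** This step shows that $\Delta$ induces $S$. Since $f\in\mathfrak m_P^2$, $\mathfrak m_P/\mathfrak m_P^2=\mathfrak m/\mathfrak m^2$, so the $X_i$ form a regular system of parameters. Let $\pi:P\to R$ be the projection. The derivations $\pi\Delta$ and $S\pi$ from $P$ to $R$ agree on the $X_i$, hence on polynomials in them. Since $S(\mathfrak m)\subset\mathfrak m$, both map $\mathfrak m_P^j$ into $\mathfrak m^j$. Every element of $P$ is a polynomial plus an element of $\mathfrak m_P^j$, for each $j$, so they differ by elements of $\bigcap\mathfrak m^j=0$. Thus $\pi\Delta=S\pi$, and $\Delta(fP)\subset fP$.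

**Step 2.** This step finds the generator. A monomial $X^\alpha$ has $\Delta$-weight $\sum\alpha_i\lambda_i$. Write $f=\sum_\chi f_\chi$, where $f_\chi$ collects the terms of weight $\chi$. On $P/\mathfrak m_P^j$ the operator $\Delta$ is diagonalizable, and the image of $fP$ is $\Delta$-stable, so it contains the weight components of its elements. Hence $f_\chi\in fP+\mathfrak m_P^j$ for all $j$. By Krull's theorem $f_\chi\in fP$, say $f_\chi=g_\chi f$. Suppose all $g_\chi$ lie in $\mathfrak m_P$. Modulo $\mathfrak m_P^j$, $f$ is a finite sum of the $f_\chi$, so $f\in\mathfrak m_Pf+\mathfrak m_P^j$ for all $j$. Then $f\in\mathfrak m_Pf$, so $f=0$, which is absurd. So some $g_\chi$ is a unit, and $f'=f_\chi$ generates $fP$. $\square$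

**Proposition 9.** If $R$ has a $k$-derivation $\delta$ with $\delta(\mathfrak m)\subset\mathfrak m$ acting non-nilpotently on $\mathfrak m/\mathfrak m^2$, then $R$ is quasi-homogeneous.

*Proof.* **Step 1.** This step replaces $\delta$ by its semisimple part. Since $\delta(\mathfrak m^j)\subset\mathfrak m^j$, $\delta$ induces a derivation $\delta_j$ of the finite-dimensional algebra $A_j=R/\mathfrak m^j$. Let $A_{j,\lambda}$ be its generalized eigenspaces. From
$$(\delta_j-\lambda-\mu)^N(ab)=\sum_i\binom Ni(\delta_j-\lambda)^ia\cdot(\delta_j-\mu)^{N-i}b$$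
we get $A_{j,\lambda}A_{j,\mu}\subset A_{j,\lambda+\mu}$. Let $S_j$ be multiplication by $\lambda$ on $A_{j,\lambda}$. For $a\in A_{j,\lambda}$, $b\in A_{j,\mu}$ we have $S_j(ab)=(\lambda+\mu)ab=S_j(a)b+aS_j(b)$, so $S_j$ is a derivation. The projections $A_{j+1}\to A_j$ commute with the $\delta_j$, so they respect generalized eigenspaces and commute with the $S_j$. Therefore the $S_j$ define a derivation $S$ of $R=\varprojlim A_j$. The subspaces $\mathfrak m^i/\mathfrak m^j$ are $\delta_j$-stable, hence $S_j$-stable, so $S(\mathfrak m^i)\subset\mathfrak m^i$, and $S$ is diagonalizable on every $\mathfrak m/\mathfrak m^j$. It is non-zero on $\mathfrak m/\mathfrak m^2$, because $\delta$ has a non-zero eigenvalue there.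

**Step 2.** This step diagonalizes $S$ and $f$ simultaneously. The surjections $\mathfrak m/\mathfrak m^{j+1}\to\mathfrak m/\mathfrak m^j$ commute with $S$ and are surjective on each $S$-eigenspace. So an eigenbasis of $\mathfrak m/\mathfrak m^2$ lifts successively through all $\mathfrak m/\mathfrak m^j$, and in the limit gives $x_1,x_2,x_3\in\mathfrak m$, a basis modulo $\mathfrak m^2$, with $Sx_i=\lambda_ix_i$ and not all $\lambda_i=0$. By Lemma 8 we may choose coordinates $X_i$ and the generator $f$ such that $\Delta f=\chi f$ with $\Delta=\sum\lambda_iX_i\partial_{X_i}$.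

**Step 3.** This step treats $\chi\ne0$. Then $f=\chi^{-1}\sum\lambda_iX_if_{X_i}\in J$, and $R$ is quasi-homogeneous by Saito's theorem, (b)$\Rightarrow$(a).

**Step 4.** This step treats $\chi=0$, where every monomial of $f$ has weight $0$. We show that $f_2$ has rank $\ge2$. For each $i$, $f\notin(X_j:j\ne i)^2$, since otherwise all partial derivatives would lie in $(X_j:j\ne i)$, contradicting Lemma 2. So $f$ contains a monomial of degree at most one in the $X_j$, $j\ne i$. As $f\in\mathfrak m_P^2$, this monomial has the form $X_i^{n_i}X_{\sigma(i)}$ with $n_i\ge1$, where $\sigma(i)=i$ is allowed. Hence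
$$n_i\lambda_i+\lambda_{\sigma(i)}=0 .$$
If $\lambda_i\ne0$, then $\lambda_{\sigma(i)}=-n_i\lambda_i\ne0$, and $\sigma(i)\ne i$ because $(n_i+1)\lambda_i\ne0$. So $\sigma$ maps the non-empty set $\{i:\lambda_i\ne0\}$ to itself without fixed points. It therefore has a cycle of length $\ell\in\{2,3\}$. Going around the cycle multiplies $\lambda_i$ by $\prod(-n_i)$, so $(-1)^\ell\prod n_i=1$. Hence $\ell=2$ and both $n_i$ are $1$. After renumbering, $X_1X_2$ occurs in $f$ and $\lambda_2=-\lambda_1\ne0$. The monomials $X_1^2,X_2^2$ have weights $\pm2\lambda_1\ne0$ and do not occur. So $f_2$ restricted to $X_3=0$ is a non-zero multiple of $X_1X_2$, and $f_2$ has rank $\ge2$. By Lemma 7, $R$ is quasi-homogeneous. $\square$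

In Example 4, $\delta$ is already diagonal with $\lambda=(1,-1,0)$ and $\chi=0$: the case of Step 4 does occur.

## 8. Proof of Theorem A

Let $\varphi:D^{**}\to\mathfrak m$ be an epimorphism with corresponding derivation $\delta$, and take $v$ and $a$ from Lemma 5. As $v_i\in\mathfrak m_P$, we can write $v=Mx$ with $x=(X,Y,Z)^{\top}$ and $M\in P^{3\times3}$. Since $v_i$ lifts $\delta X_i$, we have $\delta(\mathfrak m)\subset\mathfrak m$. Since $f\in\mathfrak m_P^2$, the matrix $M(0)$ represents, up to transposition, the action of $\delta$ on $\mathfrak m/\mathfrak m^2$.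

The ideals $(v)$ and $J$ are $\mathfrak m_P$-primary (Lemmas 5 and 2), $v\cdot\nabla f=af$, and $\mathfrak m_Pa\subset(v)$. If $M(0)$ were nilpotent, Theorem D with $n=3$ would give $\mathfrak m_Pa\not\subset(v)$. So $M(0)$ is not nilpotent, i.e. $\delta$ acts non-nilpotently on $\mathfrak m/\mathfrak m^2$. By Proposition 9, $R$ is quasi-homogeneous. By Scheja–Wiebe, (a)$\Rightarrow$(c), there is an epimorphism $D\to\mathfrak m$. $\square$

So Problem (0.4) has the answer yes: for every $f$ as above, an epimorphism $D^{**}\to\mathfrak m$ implies an epimorphism $D\to\mathfrak m$. For $f=X^4+Y^4+Z^4+XYZ$, neither exists.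

## 9. The non-split extension of $\mathfrak m$ by $R$: proof of Theorem B

(a)$\Leftrightarrow$(c) and (a)$\Rightarrow$(d) are the quoted facts. (d)$\Rightarrow$(a) is Theorem A. (d)$\Leftrightarrow$(e) holds because $D^{**}\cong D^*=\operatorname{Der}_k(R,R)$ by Lemma 3. (f)$\Rightarrow$(d) is trivial. It remains to show (d)$\Rightarrow$(f).

**Step 1.** This step computes the kernel of an epimorphism $\varphi:D^{**}\to\mathfrak m$. Let $\varphi$ correspond to $v_R\in D^*$. As in Step 1 of the proof of Lemma 5, $(v_R)R_{\mathfrak p}=R_{\mathfrak p}$ for all primes $\mathfrak p\ne\mathfrak m$; in particular $v_R\ne0$. Under $D^{**}\cong D^*$, the kernel is $\{v'\in D^*:\omega(v_R,v')=0\}$. By (3) this means $v_R\times v'=0$, i.e. $v'=qv_R$ with $q\in Q(R)$. So $\ker\varphi\cong\{qv_R\in R^3:q\in Q(R)\}$. If $qv_R\in R^3$ and $\mathfrak p$ has height one, then some component of $v_R$ is a unit in $R_{\mathfrak p}$, so $q\in R_{\mathfrak p}$. By normality $q\in R$. Hence $\ker\varphi\cong Rv_R\cong R$, and we have an exact sequence $0\to R\to D^{**}\to\mathfrak m\to0$.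

**Step 2.** This step identifies the extension. The sequence does not split, because $D^{**}$, a non-zero dual over a two-dimensional normal ring, has depth 2, while $\mathfrak m$ has depth 1. From $0\to\mathfrak m\to R\to k\to0$ we get $\operatorname{Ext}^1_R(\mathfrak m,R)\cong\operatorname{Ext}^2_R(k,R)$, and this is $\cong k$ because $R$ is Gorenstein of dimension 2. So any two non-split extensions have classes that differ by a factor in $k\setminus\{0\}$. Multiplication by this unit on the submodule $R$ identifies their middle terms. Hence $E$ is unique up to isomorphism, and $D^{**}\cong E$. $\square$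

## 10. When the composite $D\to D^{**}\to\mathfrak m$ is onto: proof of Theorem C

Let $R\not\cong k[[x,y,z]]/(xy+z^m)$ for all $m\ge2$, and let $\varphi:D^{**}\to\mathfrak m$ be an epimorphism.

**Step 1.** This step chooses coordinates adapted to the grading and to $f_2$. By Theorem A, $R$ has an Euler derivation. Among its generators of $\mathfrak m$ select three that form a basis modulo $\mathfrak m^2$. Lemma 8 gives coordinates $X_i$, integers $d_i>0$, and a generator $f$ of $fP$ such that, with $e=(d_1X_1,d_2X_2,d_3X_3)$,
$$e\cdot\nabla f=Nf . \tag{10}$$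
Here $N$ is the weight of a monomial in $f\in\mathfrak m_P$, so $N>0$. Let $f_2=x^{\top}Hx$ with $H$ symmetric. By Lemma 7, $\operatorname{rank}H\le1$, so $f_2=0$ or $f_2=c\ell^2$ with $c\ne0$ and a linear form $\ell\ne0$. In the second case, for each variable $X_i$ occurring in $\ell$ the monomial $X_i^2$ occurs in $f$, so $d_i=N/2$. All these variables have the same weight, so we may replace one of them by $\ell$ and renumber; the form of $e$ and (10) are preserved. So we may assume
$$f_2=0\quad\text{or}\quad f_2=cX_1^2 .$$

**Step 2.** This step describes $D^*$ and $\omega$. Let $v\in P^3$ with $v\cdot\nabla f=af$. By (10), $(v-\frac aNe)\cdot\nabla f=0$. By Lemma 2 the partial derivatives of $f$ form a regular sequence, so their Koszul complex is exact, and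
$$v=\tfrac aN\,e+\nabla f\times b,\qquad b\in P^3. \tag{11}$$
Hence $D^*$ is generated by the classes of $e$ and of the $\nabla f\times b'$, $b'\in P^3$. From
$$v\times(\nabla f\times b')=(v\cdot b')\nabla f-(v\cdot\nabla f)b'$$
and $v\cdot\nabla f=af$ we get $\omega(v,\nabla f\times b')=v\cdot b'$ in $R$. Applied to $e$ in place of $v$ this gives $\omega(e,\nabla f\times b)=e\cdot b$. So by (11), $\omega(v,e)=\omega(\nabla f\times b,e)=-e\cdot b$. Now let $v$ lift the vector of the derivation corresponding to $\varphi$. By (4),
$$\varphi(D^{**})=(v_1,v_2,v_3,\,e\cdot b)R,\qquad\varphi(D)=(v_1,v_2,v_3)R. \tag{12}$$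

**Step 3.** This step shows $a(0)\ne0$. Suppose $a(0)=0$. The linear part of $\nabla f$ is $2Hx$, so by (11) the linear part of $v$ is $2(Hx)\times b(0)$. All components of $Hx$ are multiples of one linear form, so the components of this linear part span a space of dimension at most $1$. By (12), $\varphi(D^{**})$ then spans at most a two-dimensional subspace of $\mathfrak m/\mathfrak m^2$. But $\varphi(D^{**})=\mathfrak m$ and $\dim\mathfrak m/\mathfrak m^2=3$, a contradiction.

**Step 4.** This step concludes that $\varphi(D)=\mathfrak m$. Put $\alpha=a(0)/N\ne0$. The linear part of $v$ is $\alpha e+2(Hx)\times b(0)$. If $H=0$, it is $(\alpha d_1X_1,\alpha d_2X_2,\alpha d_3X_3)$. If $f_2=cX_1^2$, then $(Hx)\times b(0)=cX_1\,(1,0,0)\times b(0)$ has first component $0$, and all its components are multiples of $X_1$. So the linear part of $v$ is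
$$(\alpha d_1X_1,\ \alpha d_2X_2+*X_1,\ \alpha d_3X_3+*X_1).$$
In both cases the three linear forms are independent, since $\alpha d_i\ne0$. By Nakayama's lemma $(v)=\mathfrak m_P$, and $\varphi(D)=\mathfrak m$ by (12).

**Step 5.** This step shows that the excluded rings are really exceptions. For $f=xy+z^m$, $m\ge2$, Example 4 gives an epimorphism $\varphi:D^{**}\to\mathfrak m$, corresponding to $(x,-y,0)$, with $\varphi(D)=(x,y)R\ne\mathfrak m$. It fits (12) with $a=0$, $b=(0,0,1)$, $e=(mx,my,2z)$: indeed $\nabla f\times b=(x,-y,0)$ and $e\cdot b=2z$, so the missing generator $z$ of $\mathfrak m$ comes from $e\cdot b$. So for this epimorphism the composite $D\to D^{**}\to\mathfrak m$ is not onto, although the Euler derivation gives another epimorphism $D\to\mathfrak m$. $\square$
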